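\title{Matrix grammars with appearance checking and two nonterminals generate only recursive languages}

\begin{abstract}
Every recursively enumerable language is generated by a context-free matrix grammar with appearance checking that has three nonterminals. We show that two nonterminals do not suffice. There is an algorithm which, given such a grammar with at most two nonterminals and a word, decides whether the grammar generates the word. Hence these grammars generate a proper subclass of the recursive languages, their emptiness problem is decidable, and three is the least number of nonterminals sufficient for all recursively enumerable languages. The proof turns derivations of a fixed word into walks in $\mathbb{N}^2$ whose steps depend on the position only near the two axes, shows by pumping arguments that the reachable points form a semilinear set, and decides reachability by searching for a path and for a Presburger invariant in parallel.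
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{context-free matrix grammar with appearance checking}, or \emph{grammar} for short, is a tuple $G=(N,T,S,\mathcal{M},F)$. Here $N$ and $T$ are disjoint finite alphabets of \emph{nonterminals} and \emph{terminals}, $S\in N$ is the start symbol, and $\mathcal{M}$ is a finite set of \emph{matrices} $m=[r_1,\dots,r_k]$ with $k\ge1$. Each $r_i$ is a context-free rule $X\to u$ with $X\in N$ and $u\in(N\cup T)^*$; the right side may be the empty word $\lambda$. Finally, $F$ is a set of rules that occur in the matrices, and position $i$ of $m$ is called \emph{checkable} if $r_i\in F$. To apply $m$ to a word $x_0$ is to produce words $x_1,\dots,x_k$ such that for each $i$, with $r_i=X\to u$, one of the following holds: $x_i$ arises from $x_{i-1}$ by replacing one occurrence of $X$ by $u$; or position $i$ is checkable, $X$ does not occur in $x_{i-1}$, and $x_i=x_{i-1}$, in which case we say that $r_i$ is \emph{skipped}. The result of the application is $x_k$. The language $L(G)$ consists of all words in $T^*$ that can be obtained from $S$ by finitely many matrix applications. The number of nonterminals of $G$ is $|N|$; the start symbol is counted.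

It is known that every recursively enumerable language is $L(G)$ for a grammar with three nonterminals. The following question is posed as open in \cite{Hos}.

\medskip
\noindent\textbf{Question.} \emph{Is every recursively enumerable language equal to $L(G)$ for some grammar $G$ with $|N|\le2$?}
\medskip

To see what $|N|$ measures, note that terminals are never rewritten or tested. Whether a matrix can be applied, and which of its rules are skipped, depends only on the number of occurrences of each nonterminal. So a derivation is steered by a walk in $\mathbb{N}^{|N|}$: each nonterminal is a counter, a rule $X\to u$ takes one from the counter $X$ and adds the nonterminals of $u$, and a checkable rule acts differently according to whether its counter is zero. Two unbounded counters that react to being zero look like ample memory, and three of them are universal, so one might guess that the answer is yes. What a grammar lacks, however, is a finite control separate from its counters. With two nonterminals this lack is decisive. When one count is small, it can serve as a finite control, but then a single unbounded counter remains. When both counts are large, no rule is skipped and no rule is blocked, so the grammar cannot tell which matrix ought to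 come next. We make this dichotomy precise and obtain a negative answer.

\begin{theorem}\label{thm:main}
There is an algorithm which, given a grammar $G$ with $|N|\le2$ and a word $w\in T^*$, decides whether $w\in L(G)$. In particular, $L(G)$ is recursive.
\end{theorem}

\begin{corollary}\label{cor:question}
No nonrecursive recursively enumerable language, for instance $\{\mathtt{a}^i:i\in X\}$ with $X\subseteq\mathbb{N}$ recursively enumerable and nonrecursive, is $L(G)$ for a grammar with $|N|\le2$. The minimal number of nonterminals sufficient for all recursively enumerable languages is exactly $3$.
\end{corollary}

\begin{corollary}\label{cor:more}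
\begin{enumerate}
\item[(a)] The languages of grammars with $|N|\le2$ form a proper subclass of the recursive languages; even some recursive unary language is missing.
\item[(b)] Emptiness of $L(G)$ is decidable for grammars with $|N|\le2$.
\item[(c)] Some fixed grammar with three nonterminals has undecidable membership.
\end{enumerate}
\end{corollary}

The set $F$ enters the definition of $L(G)$ only through the checkable positions. Call a \emph{positional grammar} the variant in which an arbitrary set of positions of the matrices is declared checkable. Every grammar is a positional grammar, and we prove Theorem~\ref{thm:main} for positional grammars; this generality is needed for Corollary~\ref{cor:more}(b).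

Section~\ref{sec:prelim} recalls semilinear sets and vector addition systems, and Section~\ref{sec:examples} shows the method on two small cases. Section~\ref{sec:reduction} reduces the membership of $w$ to reachability for a walk in $\mathbb{N}^2$. The core of the proof is Section~\ref{sec:rows}, which shows that the reachable points on each horizontal or vertical line form an eventually periodic set. Section~\ref{sec:decide} deduces that the whole reachable set is semilinear and proves the theorem and the corollaries.

\section{Semilinear sets and vector addition systems}\label{sec:prelim}

Throughout, $\mathbb{N}=\{0,1,2,\dots\}$. A set $E\subseteq\mathbb{N}^d$ is \emph{linear} if $E=\{y+i_1\pi_1+\dots+i_k\pi_k: i_1,\dots,i_k\in\mathbb{N}\}$ for some \emph{base} $y\in\mathbb{N}^d$ and \emph{periods} $\pi_1,\dots,\pi_k\in\mathbb{N}^d$, where $k\ge0$. It is \emph{semilinear} if it is a finite union of linear sets. \emph{Presburger arithmetic} is the first-order theory of $(\mathbb{N},0,1,+,<)$; it is decidable.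

\begin{theorem}[Ginsburg and Spanier \cite{GS}]\label{thm:GS}
A subset of $\mathbb{N}^d$ is semilinear if and only if it is definable by a formula of Presburger arithmetic.
\end{theorem}

Consequently, semilinear sets are closed under Boolean operations, products, projections, and the translations $E\mapsto(E+\delta)\cap\mathbb{N}^d$ with $\delta\in\mathbb{Z}^d$, since each of these is expressed by a formula. We use this freely.

A set $E\subseteq\mathbb{N}$ is \emph{eventually periodic} if there are $M\ge1$ and $x_0$ such that $x\in E\Leftrightarrow x+M\in E$ for all $x>x_0$. A pumping argument gives only one of the two implications, and the next lemma says that one is enough.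

\begin{lemma}\label{lem:star}
Let $E\subseteq\mathbb{N}$, $M\ge1$ and $x_0\in\mathbb{N}$. Suppose that $x+M\in E$ for all $x\in E$ with $x>x_0$, or that $x-M\in E$ for all $x\in E$ with $x>x_0$. Then $E$ is eventually periodic.
\end{lemma}

\begin{proof}
It suffices to show that each residue class modulo $M$ is, from some point on, contained in $E$ or disjoint from $E$: beyond the largest of these $M$ points we then have $x\in E\Leftrightarrow x+M\in E$. In the first case, a class that contains an element $x>x_0$ of $E$ is contained in $E$ from $x$ on, and every other class is disjoint from $E$ beyond $x_0$. In the second case, a class that meets $E$ in a finite set is eventually disjoint from $E$. If a class meets $E$ in an infinite set and $y>x_0$ lies in the class, choose $x\ge y$ in $E$ and in the class; the numbers $x,x-M,\dots,y+M$ exceed $x_0$, so descending from $x$ gives $y\in E$.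
\end{proof}

\begin{lemma}\label{lem:evper}
A set $E\subseteq\mathbb{N}$ is semilinear if and only if it is eventually periodic.
\end{lemma}

\begin{proof}
If $x\in E\Leftrightarrow x+M\in E$ for $x>x_0$, then $E$ is the union of the finite set $E\cap[0,x_0]$ and the progressions $\{y+iM:i\in\mathbb{N}\}$ with $y\in E$ and $x_0<y\le x_0+M$. Conversely, let $E$ be a finite union of linear sets. Each of them is a single point or has a nonzero period. Let $M$ be the product of one nonzero period from each set of the second kind, and let $x_0$ bound the single points. Then $x\in E$ and $x>x_0$ imply $x+M\in E$, and Lemma~\ref{lem:star} applies.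
\end{proof}

A \emph{two-dimensional vector addition system with states} (\emph{$2$-VASS}) consists of a finite set of states and a finite set of transitions $(q,\delta,q')$ with states $q,q'$ and $\delta\in\mathbb{Z}^2$. Its configurations are pairs $(q,y)$ with $y\in\mathbb{N}^2$, and the transition $(q,\delta,q')$ leads from $(q,y)$ to $(q',y+\delta)$ whenever $y+\delta\in\mathbb{N}^2$. The two coordinates of $y$ are the \emph{counters}. A $2$-VASS cannot test a counter: a transition that is enabled at $(q,y)$ is enabled, with the same effect, at $(q,y')$ for every $y'\ge y$.

\begin{theorem}[Hopcroft and Pansiot \cite{HP}]\label{thm:HP}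
For a $2$-VASS started in one configuration, the set of counter vectors reachable in any given state is semilinear.
\end{theorem}

We shall start our systems in infinitely many configurations at once.

\begin{lemma}\label{lem:seed}
Consider a $2$-VASS and, for each state $q$, a semilinear set $Z_q\subseteq\mathbb{N}^2$ of \emph{seeds}. For each state $q'$, the set of all $y'$ such that $(q',y')$ is reachable from some $(q,y)$ with $y\in Z_q$ is semilinear.
\end{lemma}

\begin{proof}
Add a new initial state $q_0$ and, for each $q$ and each linear component $E$ of $Z_q$, a new state $q_E$ with a transition from $q_0$ to $q_E$ adding the base of $E$, a loop at $q_E$ for each period of $E$, and a transition from $q_E$ to $q$ adding $(0,0)$. A run from $(q_0,(0,0))$ first meets an old state $q$ with a vector of $Z_q$, every vector of $Z_q$ occurs in this way, and from then on the run uses old transitions only. Apply Theorem~\ref{thm:HP}.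
\end{proof}

\section{Two small cases}\label{sec:examples}

In this section $T=\emptyset$. The only question is then whether $\lambda\in L(G)$, a sentential form matters only through its counts of nonterminals, and $\lambda\in L(G)$ exactly when the walk of the counts can reach the origin.

\begin{example}[one nonterminal]\label{ex:one}
Let $N=\{A\}$, let $\ell$ bound the lengths of the matrices, and let $R\subseteq\mathbb{N}$ be the set of reachable counts. If the count is at least $\ell$, then it is still positive before each rule of a matrix, because one rule lowers it by at most $1$. So every matrix $m$ can be applied, nothing is skipped, and the count changes by a fixed integer $v(m)$. If some $v(m)$ is nonzero, then $x\in R$ and $x\ge\ell$ imply $x+v(m)\in R$, and $R$ is eventually periodic by Lemma~\ref{lem:star}. If all $v(m)$ vanish, the count is frozen once it is at least $\ell$, so $R$ is finite.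

This argument does not compute $R$, and it need not. Search simultaneously for a derivation of $\lambda$ and for a Presburger formula defining a set that contains $1$, is closed under matrix applications, and omits $0$. Closure is a Presburger condition, because the effect of a matrix depends only on $\min(x,\ell)$. If $\lambda\notin L(G)$, then $R$ itself is such a set, so one of the two searches succeeds. The proof of Theorem~\ref{thm:main} has the same shape.
\end{example}

\begin{example}[two nonterminals]\label{ex:two}
Let $N=\{A,B\}$, $S=B$, and
\[
m_1=[\,B\to A,\ B\to A\,],\qquad m_2=[\,B\to BBB,\ A\to\lambda,\ A\to\lambda\,],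
\]
with $F=\{B\to BBB,\ A\to\lambda\}$. Let $(a,b)$ be the counts of $A$ and $B$; the walk starts at $(0,1)$. The matrix $m_1$ needs $b\ge2$ and adds $(2,-2)$. The matrix $m_2$ is always applicable; it lowers $a$ by $\min(a,2)$, and it raises $b$ by $2$ if $b\ge1$ and by $0$ if $b=0$.

The set $P=\{(a,b):a\text{ even},\ b\text{ odd}\}$ contains $(0,1)$ and is closed under both matrices: $m_1$ adds $(2,-2)$, and $m_2$ adds $(0,2)$ if $a=0$ and $(-2,2)$ if $a\ge2$. As $(0,0)\notin P$, the language is empty. The parity is the reason: from $(0,2)$ the walk $(0,2)\to(2,0)\to(0,0)$ would reach the origin. Every point of $P$ is reachable: climb from $(0,1)$ to $(0,a+b)$ with $m_2$, then apply $m_1$ exactly $a/2$ times.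

Consider the reachable points $(x,1)$, which are those with $x$ even. We would like to prove the implication ``$(x,1)$ reachable $\Rightarrow$ $(x+2,1)$ reachable'' by pumping, without knowing the reachable set. The first attempt is to find, far to the right, a piece of the path that returns to the same height with a larger $a$, and to repeat it. No such piece exists: on $P$, every step that starts with $a\ge2$ preserves $a+b$. All growth happens on the axis $a=0$, where $m_2$ is a \emph{vertical} cycle. The remedy is to repeat this cycle once more, arriving at $(0,x+3)$ instead of $(0,x+1)$, and to lengthen the crossing by one application of $m_1$, which trades the vertical surplus $(0,2)$ for the horizontal surplus $(2,0)$. The trade is possible because far from the axes every matrix is applicable. In the general proof the shape of the set of displacements available far from the axes, here $\{(2,-2),(-2,2)\}$, decides which pumping argument works.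
\end{example}

\section{From derivations to walks in the plane}\label{sec:reduction}

Fix a positional grammar $G$ with $|N|\le2$ and a word $w\in T^*$. Adding an unused nonterminal if necessary, let $N=\{A,B\}$. Put $n=|w|$, and let $\ell\ge1$ bound the lengths of the matrices. We write $|u|_X$ for the number of occurrences of $X$ in $u$.

\subsection{Skeletons}

For $w\ne\lambda$ the counts are not enough, since the terminals must appear in the right order. But in a derivation of $w$, at most $n$ symbols of a sentential form contribute letters to $w$. All other symbols are nonterminals that will be erased, and their positions are irrelevant. We therefore record the contributing symbols in order, and everything else by counts.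

Let $\Sigma$ be the finite set of words over $\{A,B\}\cup T$ of length at most $n$. A \emph{configuration} is a triple $(a,b,\sigma)$ with $a,b\in\mathbb{N}$, $\sigma\in\Sigma$, $a\ge|\sigma|_A$ and $b\ge|\sigma|_B$; we also write it as $(z,\sigma)$ with $z=(a,b)$. The numbers $a,b$ are the total \emph{counts} of $A$ and $B$, the \emph{skeleton} $\sigma$ lists the \emph{marked} symbols, and the remaining $a-|\sigma|_A$ copies of $A$ and $b-|\sigma|_B$ copies of $B$ are \emph{unmarked}. For a rule $r=X\to u$, let $v(r)\in\mathbb{Z}^2$ be $(|u|_A,|u|_B)$ minus the unit vector of $X$. The rule $r$, at a given position of a matrix, may act on $(z,\sigma)$ in three ways.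
\begin{enumerate}
\item[(U)] \emph{Unmarked step.} If there is an unmarked $X$ and $u\in\{A,B\}^*$, go to $(z+v(r),\sigma)$.
\item[(M)] \emph{Marked step.} If $\sigma=\sigma_1X\sigma_2$, and $u'$ is a nonempty word obtained from $u$ by deleting some (possibly no) occurrences of nonterminals and no terminals, and $|\sigma_1u'\sigma_2|\le n$, go to $(z+v(r),\sigma_1u'\sigma_2)$.
\item[(S)] \emph{Skip.} If the position is checkable and the count of $X$ is $0$, stay at $(z,\sigma)$.
\end{enumerate}
For instance, if $n=2$ and $\sigma=A$, a marked step with the rule $A\to\mathtt{a}AB$ leads to the skeleton $\mathtt{a}$, $\mathtt{a}A$ or $\mathtt{a}B$, and adds $(0,1)$ to the counts in each case. Each step leads to a configuration, since the numbers of unmarked symbols stay nonnegative. A \emph{move} $c\to c'$ applies the rules of one matrix in order, each by one of these steps; its \emph{displacement} is the change of the counts. A \emph{path} is a sequence of moves. The start configuration is $c_0=(z_0,\sigma_0)$, where $z_0\in\{(1,0),(0,1)\}$ is the count vector of $S$, and $\sigma_0=S$ if $n\ge1$, $\sigma_0=\lambda$ if $n=0$. \emph{Reachable} means reachable from $c_0$.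

\begin{lemma}\label{lem:reduction}
$w\in L(G)$ if and only if $(0,0,w)$ is reachable.
\end{lemma}

\begin{proof}
Suppose $w\in L(G)$, and consider a derivation of $w$, including the intermediate words inside matrix applications. Assign to each occurrence of a symbol in each of these words its \emph{yield}, the factor of $w$ formed by its descendants, and mark the occurrences with nonempty yield. The yields of the symbols of a word concatenate to $w$, so at most $n$ occurrences are marked; all terminals are marked. Associate with each word its counts and the subsequence $\sigma$ of its marked occurrences. The yield of a rewritten occurrence of $X$ is the concatenation of the yields of the new symbols. If the occurrence is unmarked, all new symbols have empty yield, so they are unmarked nonterminals: this is step (U). If it is marked, at least one new symbol is marked and all new terminals are marked: this is step (M), with $u'$ the marked part of $u$. A skipped rule is step (S). The start symbol has yield $w$, so it is marked if and only if $n\ge1$, and the last word $w$ gives $(0,0,w)$.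

Conversely, given a path from $c_0$ to $(0,0,w)$, we build a derivation step by step on words with marked occurrences, keeping three invariants: the counts of the word are those of the configuration, the marked subsequence is $\sigma$, and all unmarked occurrences are nonterminals. For step (U), rewrite any unmarked $X$ and leave the new symbols unmarked. For step (M), rewrite the marked $X$ in question and mark exactly the new occurrences that form $u'$. For step (S), the symbol $X$ is absent and the rule is skipped. At the end no nonterminals are left, hence no unmarked symbols, and the word equals its marked subsequence $w$.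
\end{proof}

\subsection{Types and regions}

A matrix has at most $\ell$ rules and a skeleton has at most $n$ symbols, so a move cannot distinguish between two counts that both exceed $\ell+n$. Call an integer $K$ \emph{admissible} if $K\ge\max(2,\ell+n)$, and fix an admissible $K$. The \emph{type} of $(a,b)$ is $(\min(a,K),\min(b,K))$. The quadrant splits into the interior $I$, the horizontal strip $H$, the vertical strip $V$ and the corner $C$:
\[
I=\{a,b\ge K\},\qquad H=\{b<K\le a\},\qquad V=\{a<K\le b\},\qquad C=\{a,b<K\}.
\]
The points of $I$ are those of type $(K,K)$. A configuration lies in a region if its counts do. Since $K\ge2$, the start $c_0$ lies in $C$.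

The skeleton is a finite memory, so it could in principle act as the finite control that a grammar lacks. The following notions show that in the interior it does so only a bounded number of times. A move is \emph{loud} if it increases the number of terminals in the skeleton, and \emph{silent} otherwise. For a matrix $m=[r_1,\dots,r_k]$ put $v(m)=v(r_1)+\dots+v(r_k)$, and let
\[
W=\{v(m): \text{all rules of } m \text{ have right sides in } \{A,B\}^*\}\setminus\{(0,0)\}.
\]
Let $D\ge1$ bound the absolute value of both coordinates of the displacement of every move; a displacement is a sum of at most $\ell$ vectors $v(r)$, so $D$ exists. Neither $W$ nor $D$ depends on $K$.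

\begin{lemma}\label{lem:P}
\begin{enumerate}
\item[(P1)] If $(z,\sigma)$ is a configuration and $z'$ has the same type as $z$, then $(z',\sigma)$ is a configuration, and for every move $(z,\sigma)\to(z+\delta,\sigma')$ there is a move $(z',\sigma)\to(z'+\delta,\sigma')$.
\item[(P2)] Every silent move that starts in $I$ has its displacement in $W\cup\{(0,0)\}$.
\item[(P3)] For all $z\in I$, $\sigma\in\Sigma$ and $v\in W$ there is a silent move $(z,\sigma)\to(z+v,\sigma)$.
\item[(P4)] Every path contains at most $n$ loud moves.
\end{enumerate}
\end{lemma}

\begin{proof}
(P1) Since $|\sigma|\le n\le K$, the condition $a\ge|\sigma|_A$ is equivalent to $\min(a,K)\ge|\sigma|_A$, and likewise for $b$; this gives the first claim. For the second, copy the steps of the move one by one. Suppose that the first $i$ steps, $0\le i<\ell$, have been copied, so that both runs have the same current skeleton and the same displacement so far, and let $X\to u$ be the next rule. If the count of $X$ in $z$ is below $K$, it is the same in $z'$, so the current counts of $X$ agree, as do the numbers of unmarked copies of $X$. Otherwise both initial counts are at least $K$, and since a rule lowers a count by at most $1$, both current counts are at least $K-i\ge n+1$. The current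 skeleton contains at most $n$ copies of $X$, so in both runs an unmarked $X$ exists and no skip is possible. In either case the same steps are available in both runs, with the same effect.

(P2), (P3) From a start in $I$ we are always in the second case: no rule is skipped, and an unmarked $X$ is always present. A rule whose right side contains a terminal can then act only by step (M), which adds a terminal to the skeleton, and terminals are never removed from it. So a silent move uses a matrix $m$ with terminal-free rules only, and has displacement $v(m)$. Conversely, such a matrix can be executed by steps (U) alone, which leave the skeleton unchanged.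

(P4) The number of terminals in the skeleton never decreases and is at most $n$.
\end{proof}

By (P3), the coordinates of the vectors in $W$ are bounded by $D$ in absolute value. By (P1), we may define $\operatorname{Mov}(\sigma,\tau)$ as the set of pairs $(\delta,\sigma')$ such that $(z,\sigma)\to(z+\delta,\sigma')$ is a move for some, equivalently every, $z$ of type $\tau$; it is empty if no configuration has skeleton $\sigma$ and type $\tau$. This set is finite, and it is computed by trying all steps from $z=\tau$. Whether a move is loud depends only on $\sigma$ and $\sigma'$. The form of (P1) that we use most often is the following.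

\begin{lemma}[translation]\label{lem:TR}
Let all configurations of a path have $a\ge K$, and let $d\in\mathbb{Z}$ be such that $a+d\ge K$ for all of them. Then adding $d$ to all $a$-coordinates gives a path with the same skeletons. The same holds for $b$.
\end{lemma}

\begin{proof}
The types do not change, so (P1) applies to each move.
\end{proof}

From now on the grammar enters only through (P1)--(P4), the bound $D$, and $z_0\in\{(1,0),(0,1)\}$. Two features of this list will be used. It holds for every admissible $K$, with the same moves, $W$ and $D$. And it is symmetric: exchanging the names $A$ and $B$ exchanges the two coordinates, and the \emph{transposed} system is again of the same kind.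

\section{Rows and columns of the reachable set}\label{sec:rows}

For $\sigma\in\Sigma$ and $i,j\in\mathbb{N}$ let
\[
R_\sigma=\{z:(z,\sigma)\text{ is reachable}\},\quad
\operatorname{Row}(j,\sigma)=\{x:(x,j)\in R_\sigma\},\quad
\operatorname{Col}(i,\sigma)=\{y:(i,y)\in R_\sigma\}.
\]
These sets do not depend on $K$. Inside $I$ the moves do not depend on the counts, so there the system is a $2$-VASS with state set $\Sigma$. The system as a whole is not of this form, because near the axes the moves depend on the exact value of a count, and a path may pass among $H$, $I$ and $V$ any number of times. Theorem~\ref{thm:HP} will therefore take care of $I$ only once the reachable points outside $I$ are understood.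

\begin{proposition}\label{prop:rows}
For all $i,j\in\mathbb{N}$ and $\sigma\in\Sigma$, the sets $\operatorname{Row}(j,\sigma)$ and $\operatorname{Col}(i,\sigma)$ are eventually periodic.
\end{proposition}

The columns of a system are the rows of the transposed system, so it suffices to treat rows, for all systems. Fix $j$ and $\sigma$, and choose an admissible $K>j$. For $x\in\operatorname{Row}(j,\sigma)$ we consider a path
\[
c_0\to c_1\to\dots\to c_e=(x,j,\sigma),\qquad c_t=(a_t,b_t,\sigma_t).
\]
In five of the six cases below we modify the path, for large $x$, so that it ends at $(x+M,j,\sigma)$ or at $(x-M,j,\sigma)$, where $M$ and the sign do not depend on $x$; Lemma~\ref{lem:star} then finishes the case.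

\subsection{Levels and bands}

To pump, we need two times at which the path is in the same local situation but has made a positive and bounded amount of progress. Looking at the \emph{last} time the path is below each of a sequence of levels provides both properties, and it also guarantees that the path never returns below the first level.

\begin{lemma}[levels]\label{lem:levels}
Let $f(a,b)$ be a linear form with integer coefficients that changes by at most $D'\ge1$ in absolute value in each move. Let $\theta\in\mathbb{Z}$ and $J\ge1$ satisfy $f(c_0)\le\theta$ and $f(c_e)>\theta+JD'$. For $0\le r\le J$ let $t_r$ be the last time $t$ with $f(c_t)\le\theta+rD'$. Then: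
\begin{enumerate}
\item[(i)] $t_0<t_1<\dots<t_J<e$;
\item[(ii)] $f(c_t)>\theta$ for all $t>t_0$;
\item[(iii)] the move $c_{t_r}\to c_{t_r+1}$ changes $f$;
\item[(iv)] $0<f(c_{t_{r'}})-f(c_{t_r})<(r'-r+1)D'\le JD'$ for $1\le r<r'\le J$.
\end{enumerate}
\end{lemma}

\begin{proof}
The times $t_r$ exist because $f(c_0)\le\theta$, and $t_r<e$ because $f(c_e)>\theta+JD'$. By definition $f(c_t)>\theta+rD'$ for $t>t_r$, which gives (ii) and (iii). From $f(c_{t_r+1})\le f(c_{t_r})+D'\le\theta+(r+1)D'$ we get $t_{r+1}\ge t_r+1$, which is (i). For $r<r'$ we have $t_{r'}>t_r$, hence $f(c_{t_{r'}})>\theta+rD'\ge f(c_{t_r})$. Finally $f(c_{t_r})\ge f(c_{t_r+1})-D'>\theta+(r-1)D'$ and $f(c_{t_{r'}})\le\theta+r'D'$ give the upper bound in (iv).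
\end{proof}

The basic pumping situation is a path that travels to the right inside a band of bounded height. There $(b,\sigma)$ takes finitely many values and acts as a finite control, while $a$ is a counter that is never tested. For $h\ge1$ put
\[
Q(h)=h\,|\Sigma|,\qquad \Gamma(h)=(Q(h)+1)\,D .
\]

\begin{lemma}[band pumping]\label{lem:band}
Let $h\ge1$, $Q=Q(h)$, $\Gamma=\Gamma(h)$, let $M$ be a positive multiple of $\Gamma!$, let $a^*\ge K+M$, and put $x_0=a^*+(Q+1)\Gamma MD$. Let $x>x_0$, consider a path from $c_0$ to $(x,j,\sigma)$, and let $s$ be the last time with $a_s\le a^*$. If $b_t<h$ for all $t>s$, then both $x+M$ and $x-M$ belong to $\operatorname{Row}(j,\sigma)$.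
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:levels} with $f=a$, $D'=D$, $\theta=a^*$ and $J=(Q+1)\Gamma M$; then $t_0=s$. Split $\{1,\dots,J\}$ into $\Gamma M$ blocks of $Q+1$ consecutive numbers. At the times $t_r>s$ the pair $(b,\sigma)$ takes at most $Q$ values, so each block contains indices $r<r'$ at which it agrees. Call the part of the path from $t_r$ to $t_{r'}$ the \emph{cycle} of the block. It preserves the skeleton and has displacement $(\gamma,0)$ with $1\le\gamma<(Q+1)D=\Gamma$ by (iv); in particular $\gamma$ divides $M$. By (i), cycles of different blocks have no move in common, and all of them lie after time $s$, where $a>a^*\ge K+M$.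

\emph{Up.} Take one cycle. By Lemma~\ref{lem:TR}, its translates by $(\gamma,0),(2\gamma,0),\dots,(M,0)$ are paths, and each begins where the previous one ends. Insert them after the cycle and translate the rest of the path by $(M,0)$. The new path ends at $(x+M,j,\sigma)$.

\emph{Down.} There are $\Gamma M$ cycles and fewer than $\Gamma$ values of $\gamma$, so at least $M$ cycles share the same $\gamma$. Delete $M/\gamma\le M$ of them, and translate the part of the path that follows the $i$-th deleted cycle, up to the next one, by $(-i\gamma,0)$. The parts fit together, because each deleted cycle changes $a$ by $\gamma$ and nothing else. All translated points had $a>K+M$ and are moved left by at most $M$, so Lemma~\ref{lem:TR} applies. The new path ends at $(x-M,j,\sigma)$.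
\end{proof}

Paths that leave every band must use the interior, where by (P2) and (P4) all but $n$ of their moves have displacement in $W\cup\{(0,0)\}$. One consequence is needed twice. We write $v=(v_1,v_2)$.

\begin{lemma}[ceiling]\label{lem:ceiling}
Suppose $v_2<0$ for all $v\in W$. If a path starts in $H$ and all its configurations have $a\ge K$, then all its configurations have $b<K+(n+1)D$.
\end{lemma}

\begin{proof}
Consider a configuration of the path in $I$, and the last configuration in $H$ before it. The move leaving the latter ends with $b<K+D$. All further moves up to the given configuration start in $I$; the silent ones do not raise $b$ by (P2), and the loud ones raise it by at most $nD$ in total by (P4).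
\end{proof}

\subsection{The six shapes of \texorpdfstring{$W$}{W}}

\begin{lemma}\label{lem:cases}
At least one of the following holds.
\begin{enumerate}
\item[(A)] Some sum of vectors of $W$, with repetitions allowed, equals $(\eta M_0,0)$ with $\eta\in\{1,-1\}$ and $M_0\ge1$.
\item[(B)] $v_2>0$ for all $v\in W$; this includes $W=\emptyset$.
\item[(C)] $v_1<0$ and $v_2<0$ for all $v\in W$.
\item[(D)] $W$ lies on the line spanned by a vector $(p,q)$ with integers $p\ge0$, $q>0$.
\item[(E)] $W$ lies on the line spanned by a vector $g=(p,-q)$ with coprime integers $p,q>0$, and contains a positive and a negative multiple of $g$.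
\item[(F)] $v_2<0$ for all $v\in W$, and $v_1\ge0$ for some $v\in W$.
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose that (A) fails. Then no $v\in W$ has $v_2=0$, since $v\neq(0,0)$. If all $v_2$ are positive we have (B), and if all are negative we have (C) or (F). Otherwise take any $v,v'\in W$ with $v_2>0>v'_2$. The sum $|v'_2|\,v+v_2\,v'$ has second coordinate $0$, so it vanishes because (A) fails. Thus every vector of $W$ above the horizontal axis is a negative multiple of every vector below it. Hence $W$ lies on one line through the origin, and both directions occur. If $v_1\ge0$ we have (D) with $(p,q)=v$. If $v_1<0$ we have (E), with $g$ equal to $-v$ divided by the greatest common divisor of its coordinates.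
\end{proof}

The cases depend only on $W$, not on $K$ or $j$, and each is treated below from its own hypothesis alone. So each case, once proved, yields the eventual periodicity of \emph{all} rows.

\subsection{Cases (A), (B), (C): reduction to a band}

In these cases we choose $h$, $M$ and $a^*$, take $x\in\operatorname{Row}(j,\sigma)$ with $x>x_0$, a path to $(x,j,\sigma)$, and the time $s$, all as in Lemma~\ref{lem:band}. After time $s$ we have $a>a^*\ge K$, so the path lies in $I\cup H$. The height $h$ must be chosen first, independently of $M$ and $a^*$, because $M$ depends on $h$.

\medskip
\noindent\textbf{Case (A).} Either the path stays low, or it is at some time deep in the interior, where the horizontal sum can be inserted. Let the sum have $k\ge1$ terms, and put $h=K+kD$, $M=M_0\cdot\Gamma(h)!$ and $a^*=h+M$. If $b_t<h$ for all $t>s$, Lemma~\ref{lem:band} gives $x+\eta M\in\operatorname{Row}(j,\sigma)$. Otherwise fix $t>s$ with $b_t\ge h$. From a point with $a,b\ge h=K+kD$ the $k$ terms of the sum can be executed one after the other by (P3), since the partial sums have coordinates at most $kD$ in absolute value and so all points visited lie in $I$. Insert the sum $M/M_0$ times at time $t$. The repetitions start at the points $(a_t+\eta iM_0,b_t)$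 with $0\le i<M/M_0$, where $a\ge a_t-M>h$ and $b\ge h$, and the skeleton does not change. We arrive at $(a_t+\eta M,b_t,\sigma_t)$. The rest of the path has $a>a^*\ge K+M$, so it can be translated by $(\eta M,0)$. Again $x+\eta M\in\operatorname{Row}(j,\sigma)$, and Lemma~\ref{lem:star} applies.

\medskip
\noindent\textbf{Case (B).} A path that rises too high cannot come back down. Put $h=K+nD$, $M=\Gamma(h)!$ and $a^*=K+M$. Suppose $b_t\ge h$ for some $t>s$. We claim that $b_{t'}\ge h-D\,\omega(t')$ for all $t'\ge t$, where $\omega(t')\le n$ is the number of loud moves between times $t$ and $t'$. Indeed, if this holds for $t'$, then $b_{t'}\ge K$ and $c_{t'}\in I$; a silent move from $c_{t'}$ does not lower $b$ by (P2), and a loud move lowers it by at most $D$. The claim gives $b_e\ge K$, contrary to $b_e=j<K$. So Lemma~\ref{lem:band} applies, and then Lemma~\ref{lem:star}.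

\medskip
\noindent\textbf{Case (C).} Height cannot be gained in the interior, and a long descent moves far to the left, for which there is no room just after time $s$. Put $h=K+D((n+1)D+n)$, $M=\Gamma(h)!$ and $a^*=K+M$. Suppose $b_t\ge h$ for some $t>s$. If one of $c_{s+1},\dots,c_t$ were in $H$, Lemma~\ref{lem:ceiling} would give $b_t<K+(n+1)D\le h$. So $c_{s+1},\dots,c_t\in I$. Let $t^+>t$ be the first time with $b_{t^+}<K$; it exists since $b_e<K$. All moves between times $s+1$ and $t^+$ start in $I$. Let $\rho$ be the number of silent moves among them with nonzero displacement. Each of these lowers $a$ by at least $1$, and loud moves raise $a$ by at most $nD$ in total, so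
\[
a^*<a_{t^+}\le a_{s+1}-\rho+nD\le a^*+D-\rho+nD .
\]
Hence $\rho<(n+1)D$, and at most $(n+1)D+n$ of the moves between times $t$ and $t^+$ change the counts. Therefore $b_t\le b_{t^+}+D((n+1)D+n)<h$, a contradiction. So Lemma~\ref{lem:band} applies, and then Lemma~\ref{lem:star}.

\subsection{Case (D): a line of nonnegative direction}

The path may now make arbitrarily high excursions into $I$ and return, so there is no band. Instead there is a conserved quantity. The form $\Psi=qa-pb$ vanishes on $W$, so by (P2) silent moves from $I$ do not change it. Progress in $\Psi$ is therefore made outside $I$, up to $n$ exceptions, and this supplies the pigeonholes.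

Each move changes $\Psi$ by at most $D'=(p+q)D$. Put $\theta=qK\ge\Psi(c_0)$ and $J=K|\Sigma|+n+1$. Let $x\in\operatorname{Row}(j,\sigma)$ be so large that $qx-pj>\theta+JD'$, and apply Lemma~\ref{lem:levels} with $f=\Psi$. For $t>t_0$ we have $qa_t>qK+pb_t\ge qK$, where $p\ge0$ is used; so $a_t>K$ and $c_t\in I\cup H$. For $1\le r\le J$ the move leaving $c_{t_r}$ changes $\Psi$, so it is loud or $c_{t_r}\in H$. These $J$ moves are distinct and at most $n$ of them are loud, so $c_{t_r}\in H$ for at least $K|\Sigma|+1$ indices. Two of them, $r<r'$, have the same $b<K$ and the same skeleton. The part of the path from $t_r$ to $t_{r'}$ has displacement $(\gamma,0)$ with $0<q\gamma<JD'$, so $\gamma$ divides $M=(JD')!$. This cycle may pass through $I$, but it has $a>K$ throughout, as has the rest of the path. As in the ``up'' part of Lemma~\ref{lem:band}, repeat the cycle $M/\gamma$ more times and translate the rest by $(M,0)$. Thus $x+M\in\operatorname{Row}(j,\sigma)$, and Lemma~\ref{lem:star} applies.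

\subsection{Case (E): a line of negative slope}

This is the situation of Example~\ref{ex:two}. The conserved form is now $\Phi=qa+pb$, and a large value of $\Phi$ no longer forces $a\ge K$: the path may shuttle between $H$ and $V$, and may make all its progress in $V$. A horizontal translation is valid in $H\cup I$ and a vertical one in $V\cup I$. We choose the two so that they raise $\Phi$ by the same amount, and convert one into the other inside $I$.

Since $p$ and $q$ are coprime, every integer point of the line spanned by $g$ is an integer multiple of $g$. So there are integers $k_1,k_2\ge1$ with $k_1g\in W$ and $-k_2g\in W$; put $k=k_1k_2$. The form $\Phi$ vanishes on $W$, so silent moves from $I$ do not change it, and each move changes it by at most $D'=(p+q)D$. Put $\theta=(p+q)(K+D)$. A configuration with $\Phi>\theta$ has $a\ge K+D$ or $b\ge K+D$. Hence it is not in $C$; if it is in $H$, then $a\ge K+D$ and no move leads from it to $V$; and if it is in $V$, then $b\ge K+D$ and no move leads from it to $H$. For $\mu\in\mathbb{N}$ define $\tau_\mu$ on the configurations in $H\cup V$ by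
\[
\tau_\mu(a,b,\sigma')=
\begin{cases}
(a+pk\mu,\ b,\ \sigma') & \text{on } H,\\
(a,\ b+qk\mu,\ \sigma') & \text{on } V.
\end{cases}
\]
The map $\tau_\mu$ preserves $H$ and $V$, raises $\Phi$ by $pqk\mu$, and satisfies $\tau_\mu\tau_\nu=\tau_{\mu+\nu}$.

\begin{lemma}[shift]\label{lem:shift}
In case \textup{(E)}, if a path from $c\in H\cup V$ to $c'\in H\cup V$ has $\Phi>\theta$ throughout, then for every $\mu\in\mathbb{N}$ there is a path from $\tau_\mu(c)$ to $\tau_\mu(c')$.
\end{lemma}

\begin{proof}
Cut the path at its configurations in $H\cup V$. It suffices to treat a piece from $d$ to $d'$, both in $H\cup V$, whose intermediate configurations, if any, all lie in $I$; here we use that the path avoids $C$. The new pieces, from $\tau_\mu(d)$ to $\tau_\mu(d')$, can then be concatenated.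

If $d,d'\in H$, the piece has $a\ge K$ throughout; translate it by $(pk\mu,0)$ using Lemma~\ref{lem:TR}. If $d,d'\in V$, it has $b\ge K$ throughout; translate it by $(0,qk\mu)$.

Let $d\in H$ and $d'\in V$; see Figure~\ref{fig:shift}. No move leads directly from $d$ to $V$, so the configuration $d^\circ$ after $d$ lies in $I$. Translate the move $d\to d^\circ$ by $(pk\mu,0)$. From $d^\circ+(pk\mu,0)$ make $k_1\mu$ moves with displacement $-k_2g=(-pk_2,qk_2)$ and unchanged skeleton. After $i$ of them we are at
\[
d^\circ+\bigl(pk_2(k_1\mu-i),\ qk_2i\bigr)\in I\qquad(0\le i\le k_1\mu),
\]
so (P3) provides these moves, and we arrive at $d^\circ+(0,qk\mu)$. The part of the piece from $d^\circ$ to $d'$ has $b\ge K$; translate it by $(0,qk\mu)$. It ends at $\tau_\mu(d')$.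

Let $d\in V$ and $d'\in H$. Again the configuration $d^\circ$ after $d$ lies in $I$. Translate the move $d\to d^\circ$ by $(0,qk\mu)$. Then make $k_2\mu$ moves with displacement $k_1g=(pk_1,-qk_1)$, passing through the points $d^\circ+(pk_1i,\ qk_1(k_2\mu-i))\in I$ for $0\le i\le k_2\mu$ and arriving at $d^\circ+(pk\mu,0)$. The part from $d^\circ$ to $d'$ has $a\ge K$; translate it by $(pk\mu,0)$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[->] (0,0) -- (6.6,0) node[right] {$a$};
\draw[->] (0,0) -- (0,6.2) node[above] {$b$};
\draw[dotted] (1,0) node[below] {$K$} -- (1,6);
\draw[dotted] (0,1) node[left] {$K$} -- (6.4,1);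
\node at (0.5,0.5) {$C$};
\node at (1.8,0.5) {$H$};
\node at (0.5,1.8) {$V$};
\node at (5,4.6) {$I$};
\draw[thick] (3,0.5) -- (2.6,1.4) -- (0.5,3.5);
\draw[thick] (5,0.5) -- (4.6,1.4);
\draw[thick,dashed] (4.6,1.4) -- (2.6,3.4);
\draw[thick] (2.6,3.4) -- (0.5,5.5);
\fill (3,0.5) circle (2pt) node[right] {$d$};
\fill (2.6,1.4) circle (2pt) node[above right] {$d^\circ$};
\fill (0.5,3.5) circle (2pt) node[above] {$d'$};
\fill (5,0.5) circle (2pt) node[right] {$\tau_\mu(d)$};
\fill (4.6,1.4) circle (2pt);
\fill (2.6,3.4) circle (2pt);
\fill (0.5,5.5) circle (2pt) node[above] {$\tau_\mu(d')$};
\end{tikzpicture}
\caption{The corner $C$, the strips $H$ and $V$, and the interior $I$ of the quadrant of counts. A path crossing from $d\in H$ to $d'\in V$ through the first interior point $d^\circ$ is moved outward: its first move is translated to the right, the remainder is translated upward, and the gap (dashed) is filled with moves along a line of negative slope, which are available everywhere in $I$.}\label{fig:shift}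
\end{figure}

The two crossings use $-k_2g\in W$ and $k_1g\in W$, respectively; this is where both directions are needed. If $W$ contained only one direction of the line, we would be in case (B) or (F).

We now pump. Put $J=K(p+q)k|\Sigma|+n+1$, and note that $\Phi(c_0)\le\theta$. Let $x\in\operatorname{Row}(j,\sigma)$ satisfy $x\ge K$ and $qx+pj>\theta+JD'$, and apply Lemma~\ref{lem:levels} with $f=\Phi$. After time $t_0$ we have $\Phi>\theta$. For $1\le r\le J$ the configuration $c_{t_r}$ is not in $C$ and the move leaving it changes $\Phi$, so this move is loud or $c_{t_r}\in H\cup V$. Hence $c_{t_r}\in H\cup V$ for more than $K(p+q)k|\Sigma|$ indices. Record for a configuration in $H$ its $b$, its skeleton and $a\bmod pk$, and for a configuration in $V$ its $a$, its skeleton and $b\bmod qk$. There are $Kpk|\Sigma|+Kqk|\Sigma|$ possible records, so two indices $r<r'$ have configurations in the same strip with the same record. Write $c=c_{t_r}$. Since $\Phi(c_{t_{r'}})>\Phi(c)$, we have $c_{t_{r'}}=\tau_\mu(c)$ for some $\mu\ge1$, and $pqk\mu<JD'$ by (iv). So $\mu$ divides $\mu^*=(JD')!$.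

The path from $c$ to $\tau_\mu(c)$ has $\Phi>\theta$. Lemma~\ref{lem:shift} with shift $i\mu$ turns it into a path from $\tau_{i\mu}(c)$ to $\tau_{(i+1)\mu}(c)$, for each $i\ge0$. Hence $\tau_{\mu^*}(c)$ is reachable. Lemma~\ref{lem:shift} with shift $\mu^*$, applied to the part of the path from $c$ to $(x,j,\sigma)\in H$, leads from $\tau_{\mu^*}(c)$ to $(x+pk\mu^*,j,\sigma)$. Lemma~\ref{lem:star} applies with $M=pk\mu^*$.

\subsection{Case (F): one long descent}

In this case a path can climb in $V$ and then descend through $I$ without being pushed back to the left, so the value of $x$ may be determined by what happened in $V$. We therefore do not pump the row. We first determine the points at which a path leaves the region $a<K$ for the last time, and then describe the remainder of the path by a $2$-VASS.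

\medskip
\noindent\emph{Step 1: all columns are eventually periodic.} It suffices to show that the transposed system is in case (A) or (B), which are already proved. If $v_1>0$ for all $v\in W$, it is in case (B). Otherwise there are $v,v'\in W$ with $v_1\ge0\ge v'_1$. If $v_1=0$ or $v'_1=0$, that vector has the form $(0,-M_0)$ with $M_0\ge1$. If $v_1>0>v'_1$, then $|v'_1|\,v+v_1\,v'$ has first coordinate $0$ and negative second coordinate. Either way the transposed system is in case (A). By Lemma~\ref{lem:evper}, the sets
\[
Y_{\sigma'}=\{(a,b)\in R_{\sigma'}:K\le a<K+D\}=\bigcup_{K\le i<K+D}\{i\}\times\operatorname{Col}(i,\sigma')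
\]
are semilinear.

\medskip
\noindent\emph{Step 2: the shape of the last part of a path.} Consider a path to $(x,j,\sigma)$ with $x\ge K$, and let $s$ be the last time with $a_s<K$; it exists since $c_0\in C$. Then $(a_{s+1},b_{s+1})\in Y_{\sigma_{s+1}}$, and $a\ge K$ from time $s+1$ on. Let $s'\ge s+1$ be the first time with $c_{s'}\in H$. The configurations $c_{s+1},\dots,c_{s'-1}$ lie in $I$, and by Lemma~\ref{lem:ceiling} all configurations from time $s'$ on have $b<h:=K+(n+1)D$. So before time $s'$ both counts are unbounded but the moves do not depend on them, and from time $s'$ on the count $b$ can be stored in a finite state.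

\medskip
\noindent\emph{Step 3: the $2$-VASS.} The difficulty is the move at which $b$ passes from a counter to the state, since a $2$-VASS cannot read a counter. We let it guess the value, subtract the guess, and never touch that counter again; the guess was right exactly if the counter is $0$ at the end of the run. The counters are $(\alpha,\beta)$. The states are $\mathsf{hi}(\sigma')$ for $\sigma'\in\Sigma$ and $\mathsf{lo}(b,\sigma')$ for $0\le b<h$, $\sigma'\in\Sigma$. We say that $(\mathsf{hi}(\sigma'),(\alpha,\beta))$ \emph{represents} $(K+\alpha,K+\beta,\sigma')$ and that $(\mathsf{lo}(b,\sigma'),(\alpha,0))$ represents $(K+\alpha,b,\sigma')$. The transitions are as follows, with $\delta=(\delta_1,\delta_2)$.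
\begin{itemize}
\item For $(\delta,\sigma'')\in\operatorname{Mov}(\sigma',(K,K))$: a transition from $\mathsf{hi}(\sigma')$ to $\mathsf{hi}(\sigma'')$ adding $\delta$.
\item For $(\delta,\sigma'')\in\operatorname{Mov}(\sigma',(K,K))$ and $0\le b'<K$ with $\nu:=b'-K-\delta_2\ge0$: a \emph{drop} from $\mathsf{hi}(\sigma')$ to $\mathsf{lo}(b',\sigma'')$ adding $(\delta_1,-\nu)$.
\item For $(\delta,\sigma'')\in\operatorname{Mov}(\sigma',(K,\min(b,K)))$ with $0\le b+\delta_2<h$: a transition from $\mathsf{lo}(b,\sigma')$ to $\mathsf{lo}(b+\delta_2,\sigma'')$ adding $(\delta_1,0)$.
\end{itemize}
The seeds of $\mathsf{hi}(\sigma')$ are $(Y_{\sigma'}\cap I)-(K,K)$. The seeds of $\mathsf{lo}(b,\sigma')$ are the finitely many vectors $(i-K,0)$ with $(i,b)\in Y_{\sigma'}$ if $b<K$, and there are none if $b\ge K$. All seed sets are semilinear, and every seed represents a reachable configuration.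

\medskip
\noindent\emph{Step 4: for $x\ge K$, we have $x\in\operatorname{Row}(j,\sigma)$ if and only if $(\mathsf{lo}(j,\sigma),(x-K,0))$ is reachable from a seed.} Consider a run from a seed to this configuration. Transitions from low states lead to low states and do not change $\beta$, so $\beta=0$ at all low configurations of the run, and each configuration of the run represents a triple. We show along the run that these triples are reachable configurations. A transition between high states, or between low states, starts at a configuration of the type named in its definition, so by (P1) it is a move with displacement $\delta$, and its end is the triple represented next. The run contains at most one drop. After it $\beta=0$, so before it $\beta=\nu$; the move $(\delta,\sigma'')$ from $(K+\alpha,K+\nu,\sigma')$ leads to $(K+\alpha+\delta_1,\,K+\nu+\delta_2,\,\sigma'')=(K+\alpha+\delta_1,b',\sigma'')$, as represented. Hence $(x,j,\sigma)$ is reachable.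

Conversely, take a path as in Step 2. Represent $c_{s+1},\dots,c_{s'-1}$ in high states and $c_{s'},\dots,c_e$ in low states. The first of these is a seed. If $s'>s+1$, the move $c_{s'-1}\to c_{s'}$ is a drop with $b'=b_{s'}$ and $\nu=b_{s'-1}-K\ge0$. All other moves are transitions of the first or third kind, and the counters stay nonnegative because $a\ge K$ throughout and $b\ge K$ before time $s'$.

\medskip
By Lemma~\ref{lem:seed}, the set of vectors reachable in state $\mathsf{lo}(j,\sigma)$ is semilinear. By Theorem~\ref{thm:GS}, so is the set of $x\ge K$ such that $(x-K,0)$ belongs to it. Thus $\operatorname{Row}(j,\sigma)$ is semilinear, and it is eventually periodic by Lemma~\ref{lem:evper}.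

This completes the six cases of Lemma~\ref{lem:cases} and the proof of Proposition~\ref{prop:rows}.\hfill$\square$

\section{Semilinearity and the decision procedure}\label{sec:decide}

\begin{proposition}\label{prop:semilinear}
Every set $R_\sigma$ is semilinear.
\end{proposition}

\begin{proof}
Fix an admissible $K$. A point is outside $I$ if and only if $a<K$ or $b<K$, so
\[
R_\sigma\setminus I=\bigcup_{i<K}\{i\}\times\operatorname{Col}(i,\sigma)\ \cup\ \bigcup_{j<K}\operatorname{Row}(j,\sigma)\times\{j\},
\]
which is semilinear by Proposition~\ref{prop:rows} and Lemma~\ref{lem:evper}. Let $Z_\sigma$ be the set of points of $I$ that are entered with skeleton $\sigma$ by one move from a reachable configuration outside $I$. By (P1), $Z_\sigma$ is the intersection of $I$ with the finite union of the sets $\{z+\delta: z\in R_{\sigma'}\setminus I,\ z\text{ of type }\tau\}$ over all $\sigma'$, all types $\tau$ and all $\delta$ with $(\delta,\sigma)\in\operatorname{Mov}(\sigma',\tau)$. So $Z_\sigma$ is semilinear by Theorem~\ref{thm:GS}.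

Consider the $2$-VASS with state set $\Sigma$, with a transition $(\sigma',\delta,\sigma'')$ for each $(\delta,\sigma'')\in\operatorname{Mov}(\sigma',(K,K))$, and with seed sets $Z_{\sigma'}-(K,K)$. Under the correspondence $(\alpha,\beta)=(a-K,b-K)$, its runs are exactly the paths that stay in $I$. Everything reached from a seed is a reachable configuration in $I$. Conversely, a path from $c_0\in C$ to a configuration in $I$ has a last configuration outside $I$; the next one is given by a seed, and the rest of the path stays in $I$. By Lemma~\ref{lem:seed}, $(R_\sigma\cap I)-(K,K)$ is semilinear, and hence so is $R_\sigma$.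
\end{proof}

The proof above does not need to be effective. The algorithm never computes $R_\sigma$; Proposition~\ref{prop:semilinear} only guarantees that a certificate of unreachability exists.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Given $G$ and $w$, compute $n$, $\ell$, $K=\max(2,\ell+n)$, $\Sigma$, $c_0$ and the finitely many finite sets $\operatorname{Mov}(\sigma,\tau)$. Run two searches in parallel.
\begin{enumerate}
\item Enumerate all paths from $c_0$, and accept if one ends at $(0,0,w)$.
\item Enumerate all tuples $(P_\sigma)_{\sigma\in\Sigma}$ of subsets of $\mathbb{N}^2$ given by Presburger formulas in two free variables, and reject if a tuple satisfies: $z_0\in P_{\sigma_0}$; for all $\sigma$, $\tau$ and $(\delta,\sigma')\in\operatorname{Mov}(\sigma,\tau)$, every $z\in P_\sigma$ of type $\tau$ has $z+\delta\in P_{\sigma'}$; and $(0,0)\notin P_w$.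
\end{enumerate}
The conditions in the second search form a finite conjunction of Presburger sentences, so they can be decided for each tuple.

By Lemma~\ref{lem:reduction}, the first search succeeds if and only if $w\in L(G)$. If the second search succeeds, then induction along paths gives $R_\sigma\subseteq P_\sigma$ for all $\sigma$, so $(0,0,w)$ is unreachable and $w\notin L(G)$. If $w\notin L(G)$, the tuple $(R_\sigma)_{\sigma}$ is Presburger definable by Proposition~\ref{prop:semilinear} and Theorem~\ref{thm:GS}. It contains the start, it is closed under moves by (P1), and $(0,0)\notin R_w$ by Lemma~\ref{lem:reduction}; so the second search succeeds. Exactly one search succeeds on each input, and its verdict is correct.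
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:question}]
By Theorem~\ref{thm:main}, a nonrecursive language is not $L(G)$ for any grammar with $|N|\le2$. Three nonterminals suffice by the known result quoted in Section~\ref{sec:intro}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:more}]
(a) The inclusion is Theorem~\ref{thm:main}; we diagonalize. Fix a countable set of terminal symbols containing $\mathtt{a}$ and two further symbols to serve as nonterminals, and let $G_0,G_1,\dots$ be an effective enumeration of all grammars with $|N|\le2$ over these symbols. The language $L=\{\mathtt{a}^i:\mathtt{a}^i\notin L(G_i)\}$ is recursive, because the algorithm of Theorem~\ref{thm:main} takes the grammar as part of its input. Suppose $L=L(G)$ with $|N|\le2$. Renaming the nonterminals of $G$ and its terminals other than $\mathtt{a}$ turns $G$ into some $G_i$ and does not change a language contained in $\mathtt{a}^*$. So $L=L(G_i)$, and $\mathtt{a}^i\in L\Leftrightarrow\mathtt{a}^i\notin L$, which is absurd.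

(b) Let $G'$ arise from $G$ by deleting all terminals from all right sides, keeping the checkability of each position. A rule in $F$ and a rule outside $F$ may become equal, so $G'$ is in general only a positional grammar. Whether a rule can be applied or skipped depends only on the counts of nonterminals. Hence deleting the terminals from a derivation of $G$ gives a derivation of $G'$, and every derivation of $G'$ is obtained in this way, by applying the original rules to the corresponding occurrences. So $L(G)\ne\emptyset$ if and only if $\lambda\in L(G')$, which is decidable because Theorem~\ref{thm:main} was proved for positional grammars.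

(c) Apply the known result on three nonterminals to a nonrecursive recursively enumerable language.
\end{proof}

\begin{remark}[where $|N|\le2$ is used]\label{rem:three}
Lemma~\ref{lem:reduction}, property (P1) and the two searches carry over word for word to any number of nonterminals, with counts in $\mathbb{N}^{|N|}$. Only the termination of the second search needs Proposition~\ref{prop:semilinear}, and there the dimension enters three times: in Theorem~\ref{thm:HP}, in the classification of Lemma~\ref{lem:cases}, and in the pigeonhole arguments, where fixing one small count leaves a displacement along a single axis. The restriction cannot be removed. For the grammar of Corollary~\ref{cor:more}(c) there are a word $w$ and a skeleton $\sigma$ for which $R_\sigma\subseteq\mathbb{N}^3$ is not semilinear, since otherwise the two searches would decide its language.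
\end{remark}

\begin{thebibliography}{9}

\bibitem{GS}
Ginsburg and Spanier, 1966.

\bibitem{HP}
Hopcroft and Pansiot, \emph{On the reachability problem for 5-dimensional vector addition systems}, TCS 8 (1979).

\bibitem{Hos}
Michal Hospod\'ar, \texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.\allowbreak com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-030-23247-4.pdf}, doi:10.1007/978-3-030-23247-4.

\end{thebibliography}
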